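# Finite central extensions of compact Lie groups whose topology has been forgotten

## 1. Central extensions of the circle by a finite group

Take the circle $U(1)$, forget its topology, and keep only the abstract group. Let $A$ be a finite abelian group of order $n$. We ask by hand: what are the central extensions
$$1\to A\to E\xrightarrow{\ \pi\ }U(1)\to 1$$
of abstract groups? There is at least one interesting example: for $A=\mu_n$, the $n$-th roots of unity, take $E=U(1)$ and $\pi(z)=z^n$. It does not split, even abstractly. Indeed, if $n\ge 2$, $\zeta=e^{2\pi i/n}$, and $\sigma$ were a homomorphism with $\sigma(z)^n=z$, then $\zeta=\sigma(\zeta)^n=\sigma(\zeta^n)=1$, which is absurd.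

Now let $E$ be any central extension. If $x,y\in U(1)$ have lifts $\tilde x,\tilde y\in E$, the commutator $[\tilde x,\tilde y]$ lies in $A$ and does not depend on the lifts, because $A$ is central. It is biadditive in $(x,y)$. Since $U(1)$ is divisible, we may write $x=x_1^n$, and then $[\tilde x,\tilde y]=[\tilde x_1,\tilde y]^n=1$. So $E$ is abelian.

For $t\in\mathbb R$ choose any $y\in E$ over $e^{2\pi i t/n}$ and put $c(t)=y^n$. Another choice is $ya$ with $a\in A$, and $(ya)^n=y^na^n=y^n$, so $c(t)$ is well defined. Since $E$ is abelian, $c:\mathbb R\to E$ is a homomorphism, and $\pi(c(t))=e^{2\pi i t}$. It is the only homomorphism with this property: two of them differ by a homomorphism $\mathbb R\to A$, which is trivial because $\mathbb R$ is divisible and $A$ is finite.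

The element $a=c(1)$ lies in $A$, since $\pi(c(1))=1$. The homomorphism $A\times\mathbb R\to E$, $(x,t)\mapsto x\,c(t)$, is onto, and its kernel is generated by $(a^{-1},1)$. So $a$ determines $E$ up to equivalence of extensions, and every $a\in A$ occurs, with $E=(A\times\mathbb R)/\langle(a^{-1},1)\rangle$. The extension splits exactly when $a=1$. If $a=1$, then $e^{2\pi it}\mapsto c(t)$ is a splitting. If $\sigma$ is a splitting, then $\sigma(e^{2\pi it})=c(t)$ by uniqueness, so $a=\sigma(1)=1$.

So although we forgot the topology, the extensions of $U(1)$ by $A$ correspond to the elements $a\in A$, that is, to $\mathrm{Hom}(\pi_1(U(1)),A)$: the only thing an extension can do is to shift by $a$ when we travel once around the loop.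

Here is a second example of the same kind. The extension $1\to\{\pm1\}\to SU(2)\to SO(3)\to1$ does not split abstractly: the elements of $SU(2)$ of order at most $2$ are $\pm1$, so a rotation of order $2$ has no lift of order at most $2$. And $\pi_1(SO(3))=\mathbb Z/2$.

Is this general? For a connected Lie group $G$, does every finite central extension of the abstract group $G$ come from the fundamental group? In particular, if $G$ is simply connected, must every finite central extension of the abstract group $G$ split? A priori, forgetting the topology could create wild extensions.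

## 2. Group homology, classifying spaces and Milnor's conjecture Q5

**Definition.** A *central extension* of a group $\Gamma$ by an abelian group $A$ is a surjection $\pi:E\to\Gamma$ whose kernel is $A$ and is contained in the center of $E$. It *splits* if there is a homomorphism $\sigma:\Gamma\to E$ with $\pi\sigma=\mathrm{id}$; then $E=A\times\sigma(\Gamma)$.

**Definition.** For a Lie group $G$, let $G^\delta$ be the same group with the discrete topology. For a trivial $G$-module $M$ (an abelian group with trivial action), $H_*(BG^\delta;M)$ is the group homology of $G$, and $H_*(BG;M)$ is the homology of the classifying space of the topological group $G$. The continuous map $G^\delta\to G$ induces $H_*(BG^\delta;M)\to H_*(BG;M)$.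

We shall use these textbook facts.

* For a discrete group $\Gamma$, $H^2(B\Gamma;A)$ classifies central extensions of $\Gamma$ by $A$; the zero class is the split one.
* Universal coefficients: $H_i(X;M)\cong (H_i(X;\mathbb Z)\otimes M)\oplus\mathrm{Tor}(H_{i-1}(X;\mathbb Z),M)$ and $H^2(X;A)\cong\mathrm{Hom}(H_2(X;\mathbb Z),A)\oplus\mathrm{Ext}(H_1(X;\mathbb Z),A)$.
* $H_1(B\Gamma;\mathbb Z)$ is the abelianization of $\Gamma$. If $\Gamma$ is abelian, $H_2(B\Gamma;\mathbb Z)=\Lambda^2_{\mathbb Z}\Gamma$; if moreover $\Gamma$ is torsion-free, $H_i(B\Gamma;\mathbb Z)=\Lambda^i_{\mathbb Z}\Gamma$ for all $i$.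
* $\pi_2$ of a Lie group is $0$. The universal cover of a compact connected semisimple Lie group is compact (Weyl).

Test on the circle with $M=\mathbb Z/n$. The group $\Lambda^2_{\mathbb Z}U(1)$ is divisible, so it dies after tensoring with $\mathbb Z/n$, and $H_2(BU(1)^\delta;\mathbb Z/n)=\mathrm{Tor}(U(1),\mathbb Z/n)=\mu_n$. On the other side $BU(1)=\mathbb{CP}^\infty$ and $H_2(\mathbb{CP}^\infty;\mathbb Z/n)=\mathbb Z/n$. The two groups agree. With $M=\mathbb Z$ they do not: $\Lambda^2_{\mathbb Z}U(1)$ is divisible and $H_2(\mathbb{CP}^\infty;\mathbb Z)=\mathbb Z$ is not. Finite coefficients are essential.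

**Conjecture Q5 (Milnor).** Let $G$ be a Lie group and $M$ a finite trivial $G$-module. Then $G^\delta\to G$ induces isomorphisms $H_*(BG^\delta;M)\cong H_*(BG;M)$.

The source of our problem, "Scissors Congruences, II", records that Q5 has been verified for solvable groups, and that the general case reduces to $G$ connected, simple and nonabelian, where $H_0$ and $H_1$ are trivial. For $H_2$ it records validity, roughly, when $G$ is a quasi-split algebraic group over $\mathbb R$ or $\mathbb C$, and also for $SO(3,\mathbb R)$ and $SU(2,\mathbb C)$. It states that $H_2$ of a compact simple Lie group of rank $>1$ is open. The problem is to decide this case. The answer is that the assertion is true, in every rank.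

**Theorem 1.** Let $K$ be a simply connected compact semisimple Lie group and $A$ a finite abelian group. Every central extension of abstract groups $1\to A\to E\to K\to 1$ splits. Consequently $H_2(BK^\delta;\mathbb Z)$ is divisible, and $H_1(BK^\delta;M)=H_2(BK^\delta;M)=0$ for every finite trivial $M$.

**Theorem 2.** Let $G$ be a compact connected Lie group with simple Lie algebra, of any rank, and $M$ a finite trivial module. Then $H_2(BG^\delta;M)\to H_2(BG;M)\ (\cong\pi_1(G)\otimes M)$ is an isomorphism.

A nontrivial finite center is allowed in Theorem 2. Section 11 states and proves three supplements (Theorems 3 and 4, Corollary 5).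

## 3. The homotopy fibre of $BG^\delta\to BG$

This section reduces everything to the first assertion of Theorem 1, so that afterwards we only have to split extensions.

**Lemma 3.1.** Every element of the group $S^3$ of unit quaternions, $S^3\cong SU(2)$, is a commutator.

*Proof.* Every element is $e^X$ with $X$ an imaginary quaternion. Choose a unit imaginary $P\perp X$ and put $Y=X/2$. Orthogonal imaginary quaternions anticommute, so $PYP^{-1}=-Y$, and $e^YPe^{-Y}P^{-1}=e^Ye^{-PYP^{-1}}=e^{2Y}=e^X$. $\square$

**Step A: splitting implies the homology statements of Theorem 1.** *The purpose is to translate extensions into $H_2$.* Suppose all finite central extensions of $K$ split. The Lie algebra of $K$ is spanned by the subalgebras $\mathfrak{su}(2)_\alpha$ attached to the roots, so $K$ is generated by homomorphic images of $SU(2)$. By Lemma 3.1, $K$ is perfect, that is, $H_1(BK^\delta;\mathbb Z)=0$. For each prime $p$,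
$$0=H^2(BK^\delta;\mathbb Z/p)=\mathrm{Hom}(H_2(BK^\delta;\mathbb Z),\mathbb Z/p).$$
So the $\mathbb F_p$-vector space $H_2/pH_2$ has no nonzero functional; it is zero, and $H_2=pH_2$ for all $p$. Hence $H_2(BK^\delta;\mathbb Z)$ is divisible. For finite $M$, universal coefficients give $H_1(BK^\delta;M)=0$ and $H_2(BK^\delta;M)=H_2(BK^\delta;\mathbb Z)\otimes M=0$, because a divisible group tensored with a finite one is zero.

**Step B: identifying the fibre.** *The purpose is to compare $BG^\delta$ with $BG$ through a space whose low homology is that of the group $\tilde G^\delta$.* Let $G$ be a connected Lie group and $\tilde G\to G$ its universal cover. Let $G^\delta$ act on $G\times EG^\delta$ by $\gamma(x,z)=(\gamma x,\gamma z)$, and put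
$$F=G\times_{G^\delta}EG^\delta=(G\times EG^\delta)/G^\delta .$$
This is the principal $G$-bundle over $BG^\delta$ classified by $BG^\delta\to BG$, that is, the pullback of $EG\to BG$. Since $EG$ is contractible, $F$ is the homotopy fibre of $BG^\delta\to BG$. It is connected because $G\times EG^\delta$ is.

Let $\tilde G^\delta$ act on $\tilde G\times EG^\delta$ by $\tilde\gamma(\tilde x,z)=(\tilde\gamma\tilde x,\gamma z)$, where $\gamma$ is the image of $\tilde\gamma$. The action is free. The map $(\tilde x,z)\mapsto[x,z]\in F$ has the orbits as its fibres: if $x'=\gamma x$ and $z'=\gamma z$, choose $\tilde\gamma$ over $\gamma$; then $\tilde x'(\tilde\gamma\tilde x)^{-1}$ lies in $\ker(\tilde G\to G)$, and correcting $\tilde\gamma$ by it we get $\tilde x'=\tilde\gamma\tilde x$. The map is a covering. Indeed, over an open $U\subset BG^\delta$ with a section $s$ of $EG^\delta$, points of $EG^\delta|_U$ are $g\,s(u)$, and $[x,g\,s(u)]=[g^{-1}x,s(u)]$ identifies $F|_U$ with $U\times G$. The map becomes $(\tilde x,u,g)\mapsto(u,g^{-1}x)$, and for each fixed $g$ this is the covering $\tilde G\to G$ followed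 by a translation. Since $\tilde G\times EG^\delta$ is simply connected, it is the universal cover of $F$, and $\pi_1(F)=\tilde G^\delta$.

This universal cover is homotopy equivalent to $\tilde G$, which is 2-connected. It is the homotopy fibre of the map $F\to B\pi_1(F)=B\tilde G^\delta$. So this map is 3-connected, and
$$H_i(F;M)\cong H_i(B\tilde G^\delta;M)\qquad(i\le2).\tag{1}$$

**Step C: Theorem 1 implies Theorem 2.** *The purpose is to feed the vanishing into the Serre spectral sequence.* Let $G$ be as in Theorem 2. Then $\tilde G$ is compact by Weyl's theorem, simply connected and semisimple, so by (1) and Theorem 1, $H_1(F;M)=H_2(F;M)=0$. Consider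
$$E^2_{s,t}=H_s(BG;H_t(F;M))\Rightarrow H_{s+t}(BG^\delta;M);$$
here $BG$ is simply connected and $F$ is connected. The rows $t=1,2$ vanish. The differential $d^r$ maps $E^r_{s,0}$ to $E^r_{s-r,r-1}$, so it can be nonzero on the bottom row only if $r-1\ge3$, hence $s\ge4$. In total degree $i\le2$ only the bottom row is left, so the edge map $H_i(BG^\delta;M)\to H_i(BG;M)$ is an isomorphism for $i\le 2$. In degree $3$ it is onto, since $E^\infty_{3,0}=E^2_{3,0}$. Finally $H_1(BG;\mathbb Z)=0$ and $H_2(BG;\mathbb Z)=\pi_2(BG)=\pi_1(G)$ by Hurewicz, so $H_2(BG;M)=\pi_1(G)\otimes M$. $\square$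

For $G=U(1)$ the same fibre explains Section 2. There $\tilde G=\mathbb R$ is contractible, so $F\simeq B\mathbb R^\delta$. Its integral homology in degree $i\ge1$ is the $\mathbb Q$-vector space $\Lambda^i_{\mathbb Z}\mathbb R$, so its positive-degree homology with $\mathbb Z/n$ coefficients vanishes, and the map is an isomorphism in all degrees.

From now on the task is: *split every finite central extension of a simply connected compact semisimple $K$.*

## 4. Lifts of one-parameter subgroups

Throughout, $A$ is a finite abelian group, $G$ is a compact connected Lie group, and $\pi:E\to G$ is a surjection of abstract groups with central kernel $A$. The group $E$ acts through $\pi$ on anything $G$ acts on.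

**Definition.** A *lift* of a homomorphism $\phi:D\to G$ is an abstract homomorphism $\hat\phi:D\to E$ with $\pi\hat\phi=\phi$. A *lift of a subgroup* $D\subset G$ is a lift of its inclusion.

If every central extension of $D$ by $A$ splits, then every $\phi:D\to G$ has a lift: split the pullback $\{(d,e):\phi(d)=\pi(e)\}\to D$ and project to $E$.

**Lemma 4.1.** Every homomorphism $\mathbb R\to G$ has a unique lift. If $D$ is a connected Lie group, then $\mathrm{Hom}(D,A)=0$ for abstract homomorphisms, and lifts of homomorphisms $D\to G$ are unique if they exist.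

*Proof.* The argument of Section 1 applies to the pullback extension of $\mathbb R$, because $\mathbb R$ is divisible: the pullback is abelian, and $t\mapsto(\text{any element over }t/n)^n$, with $n=|A|$, is a splitting. Since $\mathbb R$ is divisible, $\mathrm{Hom}(\mathbb R,A)=0$. A connected Lie group is generated by its one-parameter subgroups, so $\mathrm{Hom}(D,A)=0$. Two lifts of the same homomorphism differ by a map $D\to A$, which is a homomorphism because $A$ is central; so it is trivial. $\square$

**Definition.** For $X\in\mathfrak g=\mathrm{Lie}(G)$, let $\hat e(X)\in E$ be the value at $t=1$ of the lift of $t\mapsto\exp(tX)$. For a connected Lie subgroup $D\subset G$ put $\hat D=\langle\hat e(X):X\in\mathrm{Lie}\,D\rangle\subset E$.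

By uniqueness, $t\mapsto\hat e(tX)$ is the lift of $t\mapsto\exp(tX)$, and
$$e\,\hat e(X)\,e^{-1}=\hat e(\mathrm{Ad}(\pi(e))X)\qquad(e\in E),\tag{2}$$
because, with $tX$ in place of $X$, both sides lift $t\mapsto\exp(t\,\mathrm{Ad}(\pi(e))X)$. The following consequences are used constantly.

* $\pi(\hat D)=D$. If $D\subset D'$, then $\hat D\subset\hat D'$. By (2), $e\hat De^{-1}$ is the hat of $\pi(e)D\pi(e)^{-1}$.
* Let $S$ be a connected Lie group, $\phi:S\to G$ continuous and $\hat\phi$ a lift of $\phi$. By uniqueness $\hat\phi(\exp X)=\hat e(d\phi X)$. Hence $\hat\phi(D)=\widehat{\phi(D)}$ for every connected Lie subgroup $D\subset S$.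
* If $D$ has a lift, the image of the lift is $\hat D$, so $\pi|_{\hat D}$ is injective and $\hat D\cap A=1$.

The last condition is a real one. Let $E=SU(2)\to G=SO(3)$, $A=\{\pm1\}$, and let $D$ be the circle of rotations about a unit vector $P$. The rotation by angle $t$ lifts to $e^{tP/2}$, so $\hat D=\{e^{tP/2}\}$ contains $e^{\pi P}=-1$, and $\hat D\cap A\ne1$.

**Lemma 4.2.** If all central extensions by $A$ of the connected Lie groups $H_1,H_2$ split, so do those of $H_1\times H_2$.

*Proof.* Let $\sigma_i$ be a lift of $H_i$ to the extension of $H_1\times H_2$. For fixed $h_2$, the commutator $[\sigma_1(h_1),\sigma_2(h_2)]$ lies in $A$, because $h_1,h_2$ commute. By the identity $[ab,c]=a[b,c]a^{-1}[a,c]$ and the centrality of $A$, it is a homomorphism in $h_1$, hence trivial. So the images of $\sigma_1$ and $\sigma_2$ commute, and $\sigma_1\sigma_2$ is a splitting. $\square$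

## 5. Products of half-turns in $SU(2)$

The obvious plan for a simply connected group is this. Near $1$ put $s(\exp X)=\hat e(X)$. If $s(x)s(y)=s(xy)$ for all $x,y$ near $1$, then $E$ becomes a covering group of $G$ and splits. The plan stops at once when $x$ and $y$ do not commute. Lemma 4.1 controls each one-parameter subgroup, but it says nothing about $\hat e(X)\hat e(X')$. The $A$-valued function $s(x)s(y)s(xy)^{-1}$ has no continuity to argue with.

In $SU(2)$ there is a classical picture that helps: a rotation of 3-space is a product of two half-turns about axes perpendicular to its own axis, and for two rotations we can use a common perpendicular as a shared half-turn axis. The lifts of half-turns are all conjugate to each other by (2), and this is where the control comes from.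

**Proposition 5.1.** Every central extension of $SU(2)=S^3$ by $A$ splits.

*Proof.* The Lie algebra is $\mathrm{Im}\,\mathbb H$. Let $S^2\subset\mathrm{Im}\,\mathbb H$ be the unit sphere. For $P\in S^2$ we have $\exp(\tfrac\pi2P)=P$; put $\eta(P)=\hat e(\tfrac\pi2P)$, an element of $E$ over $P$. By (2), $e\,\eta(P)e^{-1}=\eta(gPg^{-1})$ with $g=\pi(e)$.

**Step 1: rotations from half-turns.** *We express $\hat e(X)$ through $\eta$.* Claim: if $X\in\mathrm{Im}\,\mathbb H$ and $X\perp P\in S^2$, then $e^XP\in S^2$ and $\hat e(X)=\eta(e^XP)\,\eta(P)^{-1}$.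

(For example, with $X=\theta k$ and $P=i$ we have $e^{\theta k}i=\cos\theta\, i+\sin\theta\, j$.) Put $Y=X/2$. Since $PYP^{-1}=-Y$, we get $e^YPe^{-Y}=e^{2Y}P=e^XP$. The left side is a conjugate of $P$, so $e^XP\in S^2$. Moreover
$$\eta(e^XP)\eta(P)^{-1}=\hat e(Y)\,\eta(P)\,\hat e(Y)^{-1}\eta(P)^{-1}=\hat e(Y)\,\hat e(-PYP^{-1})=\hat e(Y)\hat e(Y)=\hat e(X).$$

**Step 2: local multiplicativity.** *We carry out the plan on the large set $U=S^3\setminus\{-1\}$.* Each $x\in U$ is $e^X$ with a unique $X$ such that $|X|<\pi$; put $s(x)=\hat e(X)$. Then $\pi s(x)=x$ and $s(1)=1$. We show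
$$s(x)s(y)=s(xy)\quad\text{whenever }x,y,xy\in U.\tag{3}$$
Write $x=e^X$, $y=e^{X'}$ with $|X|,|X'|<\pi$. Choose $Q\in S^2$ orthogonal to $X$ and $X'$, and put $R=xQ=e^XQ$, $P=y^{-1}Q=e^{-X'}Q$. Both lie in $S^2$ by Step 1. Also $P\perp X'$: $P$ is a combination of $Q$ and $X'Q$, and $X'Q=X'\times Q$ because $X'\perp Q$. By Step 1, applied to $(X,Q)$ and to $(X',P)$,
$$s(x)=\eta(R)\eta(Q)^{-1},\qquad s(y)=\eta(Q)\eta(P)^{-1},\qquad s(x)s(y)=\eta(R)\eta(P)^{-1}.$$
On the other hand $xy=RP^{-1}=-RP=P\cdot R+P\times R$. Write $xy=e^{X''}$ with $|X''|<\pi$. If $P\times R\ne0$, then $X''$ is a multiple of the imaginary part $P\times R$. If $P\times R=0$, then $xy=\pm1$, hence $xy=1$ and $X''=0$. In both cases $X''\perp P$ and $e^{X''}P=R$, so Step 1 gives $s(xy)=\eta(R)\eta(P)^{-1}$. This is (3). In particular $s(x^{-1})=s(x)^{-1}$ for $x\in U$.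

**Step 3: extension to $S^3$.** *We pass from $U$ to the whole group.* For $g\in S^3$ write $g=xy$ with $x,y\in U$ (any $x\notin\{-1,-g\}$ will do, with $y=x^{-1}g$), and put $f(g)=s(x)s(y)$.

This is well defined. Let $xy=x'y'$ with all four factors in $U$, and put $z=x^{-1}x'=yy'^{-1}$. If $z\in U$, then (3) gives $s(x')=s(x)s(z)$ and $s(y)=s(z)s(y')$, so $s(x)s(y)=s(x)s(z)s(y')=s(x')s(y')$. If $z=-1$, choose $x''\notin\{-1,-g,-x,-x'\}$ and $y''=x''^{-1}g$. These lie in $U$, and $g=x''y''$ can be compared with both other factorizations by the first case.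

$f$ is a homomorphism. Given $g,h$, choose $x\notin\{-1,-g,-gh\}$ and put $y=x^{-1}g$, $w=x^{-1}gh$. Then $x,y,w\in U$, $g=xy$, $h=y^{-1}w$, $gh=xw$, so $f(g)f(h)=s(x)s(y)s(y)^{-1}s(w)=f(gh)$. Clearly $\pi f=\mathrm{id}$. $\square$

## 6. Levi subgroups, and components of a trivial covering

For larger groups we use two tools: a criterion that gets a splitting from a simply connected space, and lifts of certain subgroups.

**Lemma S.** Let $E$ act by homeomorphisms on a space $Z$ such that the action of $A$ makes $Z\to Z/A$ a principal $A$-covering, with $Z/A$ connected, locally path connected and simply connected. Then $E\to G$ splits.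

*Proof.* The covering is trivial, so $A$ acts simply transitively on the set of components of $Z$. Fix a component $Z_0$ and define $\chi(e)\in A$ by $eZ_0=\chi(e)Z_0$. Since $A$ is central and abelian, $ee'Z_0=e\chi(e')Z_0=\chi(e')eZ_0=\chi(e')\chi(e)Z_0$, so $\chi$ is a homomorphism; and $\chi|_A=\mathrm{id}$. Hence $E=A\times\ker\chi$, and $\pi$ maps $\ker\chi$ isomorphically to $G$. $\square$

Simple connectivity is needed. For the $n$-th power extension of $U(1)$ with $n\ge2$, let $E=U(1)$ act on $Z=U(1)$ by multiplication. Then $Z/A$ is a circle, $Z$ is connected, and there is nothing to define $\chi$ with.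

Now let $G$ be compact, simply connected and semisimple, with maximal torus $T$, simple roots $\alpha_i$ $(i\in I)$, and $\phi_i:SU(2)\to G$ the corresponding homomorphisms, with $\phi_i(\mathrm{diag}(z,z^{-1}))=\alpha_i^\vee(z)$. As $G$ is simply connected, the cocharacter lattice is $X_*(T)=\bigoplus_I\mathbb Z\alpha_i^\vee$. So $T=\prod_IT_i$ with $T_i=\alpha_i^\vee(U(1))$, and each $\alpha_i^\vee:U(1)\to T_i$ is injective.

**Definition.** For $J\subset I$ let $L_J=Z_G\big((\bigcap_{j\in J}\ker\alpha_j)^0\big)$, and let $K_J$ be the derived group of $L_J$.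

For $G=SU(3)$ and $J=\{1\}$ we have $(\ker\alpha_1)^0=\{\mathrm{diag}(\lambda,\lambda,\lambda^{-2})\}$, so $L_J=S(U(2)\times U(1))$ and $K_J=SU(2)$. For $J=\emptyset$ we have $L_\emptyset=T$ and $K_\emptyset=1$.

We collect the facts we need. $L_J$ is connected, being the centralizer of a torus. Its roots are the roots in the span of $\{\alpha_j\}_{j\in J}$, with simple roots $\alpha_j$, $j\in J$. For $j\in J$ the group $\phi_j(SU(2))$ lies in $L_J$, hence in $K_J$ since $SU(2)$ is perfect. Also $L_J=K_JZ(L_J)^0=K_JT$. The maximal torus of $K_J$ with Lie algebra spanned by the $\alpha_j^\vee$, $j\in J$, has cocharacter lattice $X_*(T)\cap\mathbb Q\langle\alpha_j^\vee\rangle_{j\in J}=\bigoplus_J\mathbb Z\alpha_j^\vee$. So it is $T_J=\prod_JT_j$. Its cocharacter lattice is the coroot lattice of $K_J$, so $K_J$ is simply connected. Finally $K_J\cap T\subset Z_{K_J}(T_J)=T_J$, so $K_J\cap T=T_J$.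

**Lemma 6.1.** If all central extensions of $K_J$ by $A$ split, then the inclusion $L_J\subset G$ has a lift; in particular $\hat L_J\cap A=1$.

*Proof.* The idea is to lift $K_J$ and $T$ separately and glue. First, $\pi^{-1}(T)$ is abelian: the commutator pairing $T\times T\to A$ is biadditive, and $\mathrm{Hom}(T,A)=0$. Let $\hat\phi_i$ be the lift of $\phi_i$ given by Proposition 5.1. Since $\phi_i$ maps the diagonal circle injectively onto $T_i$, we may define $\sigma_T(\prod t_i)=\prod\hat\phi_i(\phi_i^{-1}t_i)$ with $\phi_i^{-1}t_i$ in the diagonal circle. As $\pi^{-1}(T)$ is abelian, $\sigma_T$ is a homomorphism, and it lifts $T$.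

Let $\sigma_J$ be the lift of $K_J$. For $t\in T$ the map $k\mapsto\sigma_T(t)\sigma_J(t^{-1}kt)\sigma_T(t)^{-1}$ is also a lift of $K_J$, so by uniqueness it equals $\sigma_J$. Again by uniqueness $\sigma_J\phi_j=\hat\phi_j$ for $j\in J$, so $\sigma_J=\sigma_T$ on $T_J=K_J\cap T$. Hence $kt\mapsto\sigma_J(k)\sigma_T(t)$ is well defined on $K_JT=L_J$: if $kt=k't'$, then $k'^{-1}k=t't^{-1}\in T_J$, where the two lifts agree. It is a homomorphism, since
$$\sigma_J(k)\sigma_T(t)\sigma_J(k')\sigma_T(t')=\sigma_J(k)\,\sigma_J(tk't^{-1})\,\sigma_T(t)\sigma_T(t'),$$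
and it lifts the inclusion. $\square$

## 7. The spherical building: from rank $<r$ to rank $r\ge3$

To use Lemma S we need a simply connected space with an action of $K$ whose stabilizers we can lift. The building offers one with stabilizers $L_J$.

**Proposition 7.1.** Let $r\ge3$, and suppose that all central extensions by $A$ of simply connected compact semisimple groups of rank $<r$ split. Then all central extensions by $A$ of a simply connected compact simple group $K$ of rank $r$ split.

*Proof.* Take $G=K$ with $I,L_J,K_J$ as in Section 6, and let $E$ be an extension.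

**Step 1: stabilizers lift.** *This is what the rank hypothesis is for.* For $J\subsetneq I$ the group $K_J$ is simply connected and semisimple of rank $|J|<r$ (trivial if $J=\emptyset$). By hypothesis and Lemma 6.1, $\hat L_J\cap A=1$. Also $\hat L_J\subset\hat L_{J'}$ for $J\subset J'$, and $\pi^{-1}(L_J)=A\hat L_J$.

**Step 2: the building in terms of $K$.** *We identify its simplices with cosets of the $L_J$.* Let $\mathbb G$ be the complexification of $K$, $B\supset T$ the standard Borel subgroup, and $P_J\supset B$ the standard parabolic subgroups. The spherical building $\Delta$ of $\mathbb G$ has as its $(r-1-|J|)$-simplices the cosets in $\mathbb G/P_J$ $(J\subsetneq I)$, with faces given by the projections $\mathbb G/P_J\to\mathbb G/P_{J'}$, $J\subset J'$. (For $SU(3)$: points, lines and flags of the complex projective plane; the flags are the edges of a graph.) By the Iwasawa decomposition $\mathbb G=KB$, so $\mathbb G/P_J=K/(K\cap P_J)$.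

We claim $K\cap P_J=L_J$. The Cartan involution $\theta$ fixes $K$ pointwise and carries $P_J$ to the opposite parabolic, so $K\cap P_J\subset P_J\cap\theta P_J$, the standard Levi subgroup. This Levi subgroup is the centralizer in $\mathbb G$ of the complexification of $(\bigcap_{j\in J}\ker\alpha_j)^0$, in which the compact torus is Zariski dense. So its intersection with $K$ is exactly $L_J$, and it is contained in $P_J$. The claim follows.

By the Solomon–Tits theorem (for example Abramenko–Brown, *Buildings*, Thm 4.73), $|\Delta|$ is homotopy equivalent to a wedge of $(r-1)$-spheres. As $r\ge3$, it is connected and simply connected.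

**Step 3: a covering of the building with an action of $E$.** *This builds the space $Z$ of Lemma S.* Let $\Delta^E$ be the semisimplicial set with simplices $E/\hat L_J$ $(J\subsetneq I)$ and faces the projections $E/\hat L_J\to E/\hat L_{J'}$. A simplex in $E/\hat L_J$ has exactly one vertex of each type $i\in I\setminus J$, where the vertices of type $i$ are $E/\hat L_{I\setminus\{i\}}$; vertices are ordered by a fixed order of the types, and likewise for $\Delta$. $E$ acts by left multiplication. The subgroup $A$ acts freely on the simplices and preserves types, because $e\hat L_Je^{-1}\cap A=e(\hat L_J\cap A)e^{-1}=1$.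

For a vertex $v$, let $\mathrm{St}(v)$ be the union of the open cells of the simplices that have $v$ as a vertex; it is open, being the complement of a subcomplex. For $1\ne a\in A$ the vertices $v$ and $av$ are distinct and of the same type, and no simplex has two vertices of the same type. So $\mathrm{St}(v)\cap a\,\mathrm{St}(v)=\emptyset$. Every point lies in some $\mathrm{St}(v)$, so $|\Delta^E|\to|\Delta^E|/A$ is a principal $A$-covering. Since $A\backslash E/\hat L_J=E/A\hat L_J=K/L_J$, we have $|\Delta^E|/A=|\Delta|$, a CW complex and so locally path connected. Lemma S gives the splitting. $\square$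

The step from $2$ to higher ranks is thus formal. The argument stops exactly at $r=2$: there $|\Delta|$ is a graph. For $SU(3)$ it is the incidence graph of points and lines of $\mathbb P^2(\mathbb C)$, and a triangle with its three sides gives a closed hexagon in it. It is not simply connected, and the covering $|\Delta^E|\to|\Delta|$ might be nontrivial. The simply connected compact simple groups of rank $2$ are $SU(3)$, $Sp(2)\cong\mathrm{Spin}(5)$ and $G_2$, and they need something else.

## 8. Transports on a homogeneous manifold, and $\mathrm{Spin}(5)$ on $S^4$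

The replacement for the building is a simply connected *manifold* $M=G/H_o$. The set $E/\hat H_o$ maps to $M$ with fibres copies of $A$, but it has no topology yet. To topologize it we need a way to compare nearby fibres that is consistent on small triangles.

**Lemma T.** Let $M=G/H_o$ be simply connected with $H_o=\mathrm{Stab}(o)$ connected and $\hat H_o\cap A=1$. Let $d$ be a $G$-invariant metric on $M$ inducing its topology. Put $\mathcal E=E/\hat H_o\to M$, with fibres $\mathcal E_p$. Suppose that for $d(p,q)<\varepsilon$ there are $A$-equivariant maps $t_{pq}:\mathcal E_p\to\mathcal E_q$ with $t_{pp}=\mathrm{id}$ and $e\,t_{pq}=t_{ep,eq}\,e$ for $e\in E$, and that $t_{rp}t_{qr}t_{pq}=\mathrm{id}$ whenever $p,q,r$ have pairwise distances $<\varepsilon$. Then $E\to G$ splits.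

*Proof.* $A$ acts freely on $\mathcal E$: if $ae\hat H_o=e\hat H_o$ with $a\in A$, then $a=e^{-1}ae\in\hat H_o\cap A=1$. It is transitive on fibres because $\pi^{-1}(H_o)=A\hat H_o$. So each $\mathcal E_p$ is a simply transitive $A$-set, and each $t_{pq}$ is bijective. The triangle condition with $r=p$ gives $t_{qp}=t_{pq}^{-1}$.

Let $B(p)$ be the open ball of radius $\varepsilon/2$ about $p$ and
$$\Psi_p:B(p)\times\mathcal E_p\to\mathcal E|_{B(p)},\qquad(q,\xi)\mapsto t_{pq}\xi,$$
an $A$-equivariant bijection. Let $q,q'\in B(p)\cap B(p')$. Then $d(q,q')<\varepsilon$, and the triangle conditions for $(p,q,q')$ and $(p',q,q')$ give $t_{pq'}=t_{qq'}t_{pq}$ and $t_{p'q'}=t_{qq'}t_{p'q}$. Hence $t_{p'q'}^{-1}t_{pq'}=t_{p'q}^{-1}t_{pq}$: the transition functions are constant on $B(p)\cap B(p')$. So the charts $\Psi_p$, with $\mathcal E_p$ discrete, define a topology on $\mathcal E$ for which $\mathcal E\to M$ is a principal $A$-covering. $E$ acts by homeomorphisms, since $e\Psi_p(q,\xi)=\Psi_{ep}(eq,e\xi)$ and $eB(p)=B(ep)$. The manifold $M$ is connected, locally path connected and simply connected, so Lemma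 S applies. $\square$

One remark makes it possible to construct transports. Let $H_p=\mathrm{Stab}(p)$. If $p=\pi(e)o$, the stabilizer in $E$ of $e\hat H_o\in\mathcal E_p$ is $e\hat H_oe^{-1}=\hat H_p$. Therefore
$$\hat H_p\ \text{fixes}\ \mathcal E_p\ \text{pointwise}.\tag{4}$$

**Proposition 8.1.** Every central extension of $\mathrm{Spin}(5)$ by $A$ splits.

*Proof.* Let $M=S^4$ with the angular metric and $H_o=\mathrm{Spin}(4)\cong SU(2)\times SU(2)$. By Proposition 5.1 and Lemma 4.2, $H_o$ has a lift, so $\hat H_o\cap A=1$.

**Step 1: transports inside a 2-sphere.** *We use the lifted copies of $SU(2)$.* Let $V\subset\mathbb R^5$ be 3-dimensional. The subgroup $\mathrm{Spin}(V)\cong SU(2)$ has a lift with image $\widehat{\mathrm{Spin}(V)}$. For $p\in V\cap S^4$ the stabilizer of $p$ in $\mathrm{Spin}(V)$ is a circle $D$; its preimage in $\widehat{\mathrm{Spin}(V)}$ is $\hat D$, and $\hat D\subset\hat H_p$ fixes $\mathcal E_p$ pointwise by (4). So for $p,q\in V\cap S^4$ the map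
$$t^V_{pq}:\mathcal E_p\to\mathcal E_q,\qquad t^V_{pq}(\xi)=h\xi,\quad h\in\widehat{\mathrm{Spin}(V)},\ hp=q,$$
is well defined, because two choices of $h$ differ on the right by an element of $\hat D$.

**Step 2: independence of $V$.** *This gives $t_{pq}$.* Let $d(p,q)<\pi/2$ and $p,q\in V$. If $p\neq q$, take $h=\hat e(Y)$ with $Y$ the infinitesimal rotation in $\mathrm{span}(p,q)$ such that $\exp(Y)p=q$ and the angle is $d(p,q)$; if $p=q$, take $h=1$. This $h$ lies in $\widehat{\mathrm{Spin}(V)}$ for every such $V$ and does not depend on $V$. Set $t_{pq}=t^V_{pq}$.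

**Step 3: the hypotheses of Lemma T.** The maps $t_{pq}$ commute with the central subgroup $A$, and $t_{pp}=\mathrm{id}$. Equivariance follows from $e\,\widehat{\mathrm{Spin}(V)}\,e^{-1}=\widehat{\mathrm{Spin}(eV)}$. Any three points $p,q,r$ lie in a common $V$, and there $t_{rp}t_{qr}t_{pq}$ is the action of an element of $\widehat{\mathrm{Spin}(V)}$ that fixes $p$, so it is the identity. Lemma T with $\varepsilon=\pi/2$ applies. $\square$

The last step worked because three points of $S^4$ always lie on a 2-sphere on which a lifted group acts. For $SU(3)$ on $\mathbb{CP}^2$ the corresponding 2-spheres are the projective lines, and three points need not be collinear. The triangle condition then becomes a genuine problem.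

## 9. Lines in $\mathbb{CP}^2$ and in $S^6$

We treat $SU(3)$ and $G_2$ by one argument. In both cases there are a homogeneous space $M$ with a $G$-invariant metric $d$ inducing its topology, and a $G$-invariant family of subsets $\ell\subset M$, called *lines*. Each line has a closed connected subgroup $G_\ell\subset G$ preserving it, with $gG_\ell g^{-1}=G_{g\ell}$, such that the following hold.

* (L0) $M=G/H_o$ is simply connected, $H_o$ is connected, $\hat H_o\cap A=1$.
* (L1) Distinct points at distance $<\pi/2$ lie on a unique line.
* (L2) $G_\ell=\phi_\ell(S_\ell)$ with $\phi_\ell$ a continuous homomorphism and $S_\ell\cong SU(2)$ or $SU(2)\times SU(2)$. $S_\ell$ is transitive on $\ell$, with connected point stabilizers. $(\ell,d)$ is a round 2-sphere of radius $\frac12$ or $1$ with its intrinsic distance.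
* (L3) If $p\notin\ell$ and $d(p,q_0)<\pi/2$ for some $q_0\in\ell$, there are $w\in\ell$ and $k\in(0,1)$ with $\cos d(p,q)=k\cos d(w,q)$ for all $q\in\ell$. There is also a circle subgroup of $G$ fixing $p$, preserving $\ell$, and acting on $\ell$ as the full group of rotations about $w$.

In (L3), think of $w$ as the point of $\ell$ nearest to $p$.

**The case $SU(3)$.** Let $M=\mathbb{CP}^2$ with the Fubini–Study metric $\cos d(p,q)=|\langle u,v\rangle|$, $d\in[0,\frac\pi2]$, for unit vectors $u\in p$, $v\in q$. Lines are $\ell=\mathbb P(V)$ with $\dim_{\mathbb C}V=2$, and $G_\ell=S_\ell=SU(V)$, acting trivially on $V^\perp$.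

(L0): $\mathbb{CP}^2$ is simply connected. The stabilizer of $[e_3]$ is $S(U(2)\times U(1))$, which is $L_J$ with $|J|=1$ and $K_J=SU(2)$; use Proposition 5.1 and Lemma 6.1.

(L1) holds because two distinct points of the projective plane lie on a unique projective line. (L2): $SU(V)$ is transitive on $\mathbb P(V)$, and its point stabilizers are circles. On $\mathbb P(V)=\mathbb{CP}^1$, $d$ is half the angle between the corresponding points of the unit 2-sphere, so $\ell$ is a round sphere of radius $\frac12$.

(L3): Let $u=u_V+u_n$ be a unit vector in $p$, with $u_V\in V$ and $u_n\in V^\perp$. Here $u_n\ne0$ as $p\notin\ell$, and $u_V\ne0$ as $d(p,q_0)<\pi/2$. Put $w=\mathbb Cu_V$ and $k=|u_V|\in(0,1)$. For unit $v\in V$, $|\langle u,v\rangle|=|\langle u_V,v\rangle|=k\cos d(w,\mathbb Cv)$. The circle acts by $\lambda$ on $\mathbb Cu_V\oplus\mathbb Cu_n$ and by $\lambda^{-2}$ on the line $V\cap u_V^\perp$; the determinant is $1$. It fixes $p$, preserves $V$, and rotates $\ell$ about $w$ through the angle of $\lambda^{-3}$, so it gives all rotations. (Example: $V=\langle e_1,e_2\rangle$ and $u=(e_1+e_3)/\sqrt2$.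 Then $w=[e_1]$, $k=1/\sqrt2$, and the circle is $\mathrm{diag}(\lambda,\lambda^{-2},\lambda)$.)

**The case $G_2$, assuming the extensions of $SU(3)$ split.** Let $G=G_2=\mathrm{Aut}(\mathbb O)$ and $M=S^6\subset\mathrm{Im}\,\mathbb O$ with the angular metric. We recall the textbook facts on octonions. Orthonormal $p,q\in\mathrm{Im}\,\mathbb O$ generate a quaternion subalgebra with orthonormal basis $1,p,q,pq=p\times q$. If $\mathbb H'\subset\mathbb O$ is a quaternion subalgebra and $\epsilon\perp\mathbb H'$ is a unit vector, then $\mathbb O=\mathbb H'\oplus\mathbb H'\epsilon$ (orthogonal sum) with the Cayley–Dickson multiplication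
$$(x+y\epsilon)(z+w\epsilon)=(xz-\bar wy)+(wx+y\bar z)\epsilon.\tag{5}$$
Automorphisms of $\mathbb O$ preserve the norm. Hence $G$ acts simply transitively on triples $(p,q,\epsilon)$ with $p,q\in\mathrm{Im}\,\mathbb O$ orthonormal and $\epsilon$ a unit vector orthogonal to $1,p,q,pq$. In particular $G$ is transitive on orthonormal pairs in $\mathrm{Im}\,\mathbb O$ and on $S^6$, and $d$ is $G$-invariant.

*Point stabilizers are $SU(3)$.* Let $p\in S^6$. On $N=p^\perp\cap\mathrm{Im}\,\mathbb O$ left multiplication by $p$ is an orthogonal complex structure, so $N\cong\mathbb C^3$ is Hermitian. $H_p$ acts on $N$ faithfully and unitarily. It acts simply transitively on the pairs $(q,\epsilon)$ as above; here $\epsilon\perp q$ and $\epsilon\perp pq$, so these are exactly the unitary 2-frames of $N$. So the compact group $H_p$ is homeomorphic to the manifold of unitary 2-frames in $\mathbb C^3$, hence to $SU(3)$, since a 2-frame extends uniquely to a frame of determinant $1$. Thus $H_p$ is connected and simply connected, of dimension $8$. Therefore $\det:H_p\to U(1)$ lifts to a continuous homomorphism $H_p\to\mathbb R$,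 whose image is a compact subgroup of $\mathbb R$, so trivial. So $H_p\subset SU(N)$, with equality by dimension and connectedness.

(L0): $S^6$ is simply connected, $H_o\cong SU(3)$ is connected, and by the $SU(3)$ case $H_o$ has a lift, so $\hat H_o\cap A=1$.

Lines are $\ell=S(W)$, the unit spheres of the associative 3-planes $W=\mathrm{span}(p,q,p\times q)$ with $p,q$ orthonormal. Each $W$ is closed under $\times$, and $\mathbb R\oplus W\cong\mathbb H$.

(L1): Two distinct points at distance $<\pi/2$ are linearly independent. Orthonormalizing, they lie in some $\mathrm{span}(p,q,p\times q)$. It is the only associative plane containing them, since such planes are 3-dimensional and closed under $\times$.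

*The groups $G_\ell$.* By transitivity on orthonormal pairs we may take $\mathbb O=\mathbb H\oplus\mathbb H\epsilon$ and $W=\mathrm{Im}\,\mathbb H$. For unit quaternions $a,b$ put
$$(a,b):\quad x+y\epsilon\ \mapsto\ axa^{-1}+(bya^{-1})\epsilon .$$
This is an automorphism: by (5), the product of the images of $x+y\epsilon$ and $z+w\epsilon$ has components
$$axza^{-1}-(a\bar wb^{-1})(bya^{-1})=a(xz-\bar wy)a^{-1},\qquad bwxa^{-1}+bya^{-1}a\bar za^{-1}=b(wx+y\bar z)a^{-1}.$$
Let $G_\ell$ be the setwise stabilizer of $W$ in $G$, so $gG_\ell g^{-1}=G_{g\ell}$. We claim it is the image of $S_\ell=S^3\times S^3$. An element preserving $W$ acts on $\mathbb H=\mathbb R\oplus W$ by an automorphism, so by some $x\mapsto axa^{-1}$. After composing with $(a,1)^{-1}$ it fixes $\mathbb H$ pointwise. It then sends $\epsilon$ to a unit vector orthogonal to $\mathbb H$, say $b\epsilon$ with $|b|=1$, and $y\epsilon\mapsto y(b\epsilon)=(by)\epsilon$ by (5). So it is $(1,b)$. In particular $G_\ell$ is compact and connected.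

(L2): $S_\ell$ acts on $W$ through $x\mapsto axa^{-1}$, transitively on $S(W)$. The stabilizer of $q\in S(W)$ is $U(1)_q\times S^3$, where $U(1)_q$ is the centralizer of $q$ in $S^3$; it is connected. The radius is $1$.

(L3): Write $p=w_0+y\epsilon$ with $w_0\in W$. Then $y\ne0$ as $p\notin\ell$, and $w_0\ne0$ as $\langle w_0,q_0\rangle=\cos d(p,q_0)>0$. Put $w=w_0/|w_0|$ and $k=|w_0|\in(0,1)$. For $q\in\ell$, $\cos d(p,q)=\langle w_0,q\rangle=k\cos d(w,q)$. The circle is the image of $\{(a,yay^{-1}):a\in U(1)_w\}$. It fixes $p$, since $aw_0a^{-1}=w_0$ and $(yay^{-1})ya^{-1}=y$. It acts on $W$ by $x\mapsto axa^{-1}$, which gives the full rotation group about $w$.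

## 10. Holonomy of a triangle

Work with either of the two cases of Section 9.

**Transports along lines.** *We define $t_{pq}$ as for $S^4$.* By Proposition 5.1 and Lemma 4.2 applied to the pullback of $E$ to $S_\ell$, each $\phi_\ell$ has a lift $\hat\phi_\ell$, with $\hat\phi_\ell(S_\ell)=\hat G_\ell$. For $q,r\in\ell$ define
$$t^\ell_{qr}:\mathcal E_q\to\mathcal E_r,\qquad\xi\mapsto h\xi,\qquad\text{for any }h\in\hat G_\ell\text{ with }hq=r.$$
This is well defined. If $h=\hat\phi_\ell(s)$ and $h'=\hat\phi_\ell(s')$ are two choices, then $s^{-1}s'\in D=\mathrm{Stab}_{S_\ell}(q)$, which is connected by (L2), so $h^{-1}h'\in\hat\phi_\ell(D)=\widehat{\phi_\ell(D)}\subset\hat H_q$, which fixes $\mathcal E_q$ pointwise by (4). Clearly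
$$t^\ell_{rs}t^\ell_{qr}=t^\ell_{qs},\qquad t^\ell_{qq}=\mathrm{id},\qquad e\,t^\ell_{qr}\,e^{-1}=t^{e\ell}_{eq,er}\quad(e\in E),$$
and these maps commute with $A$. For $0<d(p,q)<\pi/2$ put $t_{pq}=t^\ell_{pq}$ with $\ell$ the line through $p,q$ (L1), and put $t_{pp}=\mathrm{id}$. Note $t_{qp}=t_{pq}^{-1}$.

**Definition.** Write $A$ additively. For $p,q,r$ with pairwise distances $<\pi/2$, the map $t_{rp}t_{qr}t_{pq}$ commutes with $A$ on the simply transitive $A$-set $\mathcal E_p$, so it is translation by an element $\tau(p,q,r)\in A$, the *holonomy* of the triangle.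

Since the $t$'s commute with $A$, $A$ is central and $t_{qp}=t_{pq}^{-1}$, the function $\tau$ is $G$-invariant, is invariant under cyclic permutations (conjugate by $t_{pq}$), and changes sign under transpositions (take inverses). It vanishes if $p,q,r$ lie on a common line, and in particular if two of them coincide.

There is no continuity in $\tau$ either, and three points need not be collinear. What we have is the circle in (L3): it fixes the apex $p$ and turns the opposite side $\ell$. Since a circle has no nontrivial homomorphism to $A$, this will kill the holonomy of isosceles triangles. A general triangle is then deformed into an isosceles one without changing $\tau$.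

**Proposition 10.1.** $\tau\equiv0$. Hence every central extension of $SU(3)$, and then of $G_2$, by $A$ splits.

*Proof.* **Step 1: sliding along circles about $w$.** *We show that $\tau$ does not change when a vertex moves on such a circle.* Let $p\notin\ell$ be as in (L3), with $w$ and $k$, and let $C$ be the circle subgroup. Put
$$\ell_p=\{q\in\ell:d(p,q)<\pi/2\}=\{q\in\ell:d(w,q)<\pi/2\};$$
the two sets agree because $\cos d(p,q)=k\cos d(w,q)$ with $k>0$. For $q,r\in\ell_p$ let $\tau_p(q,r)\in A$ be the translation $t_{rp}t^\ell_{qr}t_{pq}$ of $\mathcal E_p$. (The points $q,r$ may be at distance $\ge\pi/2$ from each other; that is why $t^\ell_{qr}$ appears.) It equals $\tau(p,q,r)$ if $d(q,r)<\pi/2$. Since $t_{pr}t_{rp}=\mathrm{id}$ and $t^\ell_{rs}t^\ell_{qr}=t^\ell_{qs}$,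
$$\tau_p(q,r)+\tau_p(r,s)=\tau_p(q,s).$$
Elements $g\in C$ fix $p$ and preserve $\ell$ and $w$, hence $\ell_p$. Conjugating by an element of $E$ over $g$ gives $\tau_p(gq,gr)=\tau_p(q,r)$. Put $\kappa(g)=\tau_p(q,gq)$. It does not depend on $q\in\ell_p$:
$$\tau_p(q,gq)=\tau_p(q,r)+\tau_p(r,gr)+\tau_p(gr,gq)=\tau_p(r,gr),$$
because $\tau_p(gr,gq)=\tau_p(r,q)=-\tau_p(q,r)$. Next, $\kappa(gg')=\tau_p(q,g'q)+\tau_p(g'q,gg'q)=\kappa(g')+\kappa(g)$. So $\kappa\in\mathrm{Hom}(C,A)=0$. Since $C$ is transitive on each circle about $w$ in $\ell$,
$$\tau_p(q,r)=0\quad\text{if }q,r\in\ell_p,\ d(w,q)=d(w,r),\ \text{equivalently } d(p,q)=d(p,r).\tag{6}$$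

**Step 2: isosceles triangles.** *If $p,q,r$ have pairwise distances $<\pi/2$ and $d(p,q)=d(p,r)$, then $\tau(p,q,r)=0$.* This is clear if they lie on a common line or $q=r$. Otherwise apply (6) to the line $\ell$ through $q,r$: here $p\notin\ell$, $d(p,q)<\pi/2$, and $\tau_p(q,r)=\tau(p,q,r)$ because $d(q,r)<\pi/2$.

**Step 3: general triangles.** *We slide one vertex until the triangle is isosceles.* Let $p,q,r$ be non-collinear, hence distinct, with pairwise distances $<\pi/2$. Permuting, which changes $\tau$ at most by a sign, assume that $c=d(q,r)$ is the largest of the three distances. Let $\ell$ be the line through $q,r$; then $p\notin\ell$ and (L3) applies. Put $a=d(p,q)$, $\alpha=d(w,q)$, $\beta=d(w,r)$; both $\alpha,\beta$ are $<\pi/2$. Exchanging $q,r$ we may assume $\alpha\ge\beta$. From $0<\cos a=k\cos\alpha<\cos\alpha$ we get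
$$\alpha<a\le c .$$
If $\beta=0$, then $r=w$ and $c=d(q,w)=\alpha<a\le c$, a contradiction. So $0<\beta<\pi/2$, and $r$ is neither $w$ nor its antipode in $\ell$, which is at distance $\frac\pi2$ or $\pi$ from $w$. Hence the circle about $w$ in $\ell$ through $r$ is nondegenerate and connected.

Look at the continuous function $d(q,\cdot)$ on this circle. At $r$ its value is $c$. At the point at distance $\beta$ from $w$ on the minimal geodesic from $w$ to $q$ its value is $\alpha-\beta$. Since $\alpha-\beta<a\le c$, the intermediate value theorem gives a point $r'$ on this circle with $d(q,r')=a$. By (L3), $d(p,r')=d(p,r)<\pi/2$. By (6), $\tau_p(r,r')=0$. As $c,a<\pi/2$,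
$$\tau(p,q,r)=\tau_p(q,r)=\tau_p(q,r)+\tau_p(r,r')=\tau_p(q,r')=\tau(p,q,r')=\tau(q,r',p)=0,$$
the last equality by Step 2 with apex $q$, since $d(q,r')=a=d(q,p)$. So $\tau\equiv0$.

**Step 4: conclusion.** The maps $t_{pq}$ satisfy all hypotheses of Lemma T with $\varepsilon=\pi/2$. So every central extension of $SU(3)$ by $A$ splits. This establishes (L0) for $G_2$, and the same argument then applies to $G_2$. $\square$

**Proof of Theorem 1.** Induct on the rank of $K$. A simply connected $K$ is a product of simple simply connected groups, so by Lemma 4.2 we may assume $K$ simple. Rank $1$ is Proposition 5.1. Rank $2$ is Propositions 8.1 and 10.1. Rank $r\ge3$ is Proposition 7.1. The homology statements follow by Step A of Section 3. $\square$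

By Step C of Section 3, Theorem 2 is proved as well. In particular the assertion asked for holds for every compact connected Lie group of rank $>1$ with simple Lie algebra and every finite trivial $M$.

## 11. Torsion modules, and non-torsion modules

The supplements show how far the coefficients can be pushed.

**Theorem 3.** Let $G$ be a Lie group, $\pi_0(G)$ arbitrary, such that $\mathrm{Lie}(G)/\mathrm{rad}$ is zero or of compact type. Let $M$ be a $\pi_0(G)$-module that is torsion as an abelian group. Then $H_i(BG^\delta;M)\to H_i(BG;M)$ is an isomorphism for $i\le2$ and surjective for $i=3$.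

*Proof.* **Step 1: the fibre.** *We check that Step B of Section 3 survives.* Let $G_0$ be the identity component and $\tilde G$ its universal cover. The homotopy fibre is $F=G\times_{G^\delta}EG^\delta$. The translates of the open subset $G_0\times EG^\delta$ under $G^\delta$ cover $G\times EG^\delta$, and those by elements outside $G_0$ are disjoint from it; so $F=G_0\times_{G_0^\delta}EG^\delta$. Here $EG^\delta$ is a contractible free $G_0^\delta$-space, so Step B applies: $F$ is connected, $\pi_1(F)=\tilde G^\delta$, and its universal cover is 2-connected. The local system $M$ is constant on $F$, because $\tilde G^\delta=\pi_1(F)\to\pi_0(G)$ is trivial. So (1) holds.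

**Step 2: the solvable part has no homology.** By Levi–Malcev, $\tilde G=R\rtimes K$ with $R$ simply connected solvable and $K$ simply connected semisimple; $K$ is compact by Weyl's theorem. Let $M$ be finite with trivial action. Then $H_i(BR^\delta;M)=0$ for $i\ge1$. For $R=\mathbb R$ this holds because $H_i(B\mathbb R^\delta;\mathbb Z)=\Lambda^i_{\mathbb Z}\mathbb R$ is a $\mathbb Q$-vector space for $i\ge1$. In general, if $R\ne1$, there is a surjection $R\to\mathbb R$ (integrate a nonzero homomorphism $\mathrm{Lie}(R)\to\mathbb R$). Its kernel $R'$ is closed and normal, and by the exact homotopy sequence it is connected and simply connected. In the Hochschild–Serre spectral sequence $H_s(B\mathbb R^\delta;H_t(BR'^\delta;M))$ the rows $t\ge1$ vanish by induction on the dimension, and the row $t=0$ vanishes for $s\ge1$.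

**Step 3: conclusion.** The Hochschild–Serre spectral sequence of $R\subset\tilde G$ gives $H_i(B\tilde G^\delta;M)=H_i(BK^\delta;M)$, which is $0$ for $i=1,2$ by Theorem 1. This passes from finite trivial modules to torsion ones by direct limits over finite subgroups. By (1), the rows $t=1,2$ of the Serre spectral sequence $H_s(BG;H_t(F;M))$, with local coefficients, vanish. We conclude as in Step C of Section 3. $\square$

**Theorem 4.** Let $G$ be a compact Lie group of positive dimension and $M$ a trivial $G$-module. Then $H_2(BG^\delta;M)\to H_2(BG;M)$ is an isomorphism if and only if $M$ is torsion. If $M$ is not torsion, the map is not injective.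

*Proof.* The Lie algebra of a compact group modulo its radical is zero or of compact type, so if $M$ is torsion, Theorem 3 applies. Now let $m\in M$ have infinite order.

**Step 1: a cocycle from differentials.** *It detects classes that die in $BG$.* Let $V=\Omega^2_{\mathbb C/\mathbb Q}$ be the second exterior power over $\mathbb C$ of the module of Kähler differentials of $\mathbb C$ over $\mathbb Q$, and let $d$ act entrywise on matrices. On $GL_n(\mathbb C)$ put $f(g,h)=\mathrm{tr}(g^{-1}dg\wedge dh\,h^{-1})\in V$. From $(gh)^{-1}d(gh)=h^{-1}(g^{-1}dg)h+h^{-1}dh$ and $d(hk)(hk)^{-1}=dh\,h^{-1}+h(dk\,k^{-1})h^{-1}$ we get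
$$f(gh,k)-f(h,k)=\mathrm{tr}(g^{-1}dg\,h\wedge dk\,k^{-1}h^{-1})=f(g,hk)-f(g,h),$$
so $f$ is a 2-cocycle.

**Step 2: a class on which it is nonzero.** Choose a circle subgroup $S\cong U(1)$ of $G$ and a faithful representation $\rho:G\to GL_n(\mathbb C)$, in a basis with $\rho(z)=\mathrm{diag}(z^{m_i})$ on $S$, not all $m_i=0$. Choose $u,v\in U(1)$ algebraically independent over $\mathbb Q$; this is possible because $U(1)$ is uncountable and the algebraic closure of $\mathbb Q(u)$ is countable. Since $uv=vu$, the chain $[u|v]-[v|u]$ is a cycle; let $\zeta\in H_2(BS^\delta;\mathbb Z)$ be its class. Let $\zeta_m$ be its image in $H_2(BG^\delta;M)$ under $\mathbb Z\to M$, $1\mapsto m$. The homomorphism $H_2(BG^\delta;M)\to V\otimes M$ given by $f\circ\rho$ sends $\zeta_m$ to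
$$2\Big(\sum m_i^2\Big)\frac{du}u\wedge\frac{dv}v\otimes m .$$
This is nonzero: $du\wedge dv\ne0$ in $V$, since $u,v$ are part of a transcendence basis, whose differentials form a basis of $\Omega^1_{\mathbb C/\mathbb Q}$; moreover $V\otimes M=V\otimes_{\mathbb Q}(\mathbb Q\otimes M)$, and $1\otimes m\ne0$ in $\mathbb Q\otimes M$. So $\zeta_m\ne0$.

**Step 3: it dies in $BG$.** $H_2(BS^\delta;\mathbb Z)=\Lambda^2_{\mathbb Z}S$ is divisible, so it maps to zero in $H_2(BS;\mathbb Z)\cong\mathbb Z$. Hence $\zeta_m\mapsto0$ in $H_2(BG;M)$, and the map is not injective. $\square$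

**Corollary 5.** Let $G\ne1$ be compact, connected and semisimple. Then $H_2(BG^\delta;\mathbb Z)\cong D\oplus\pi_1(G)$, where $D=\ker\big(H_2(BG^\delta;\mathbb Z)\to H_2(BG;\mathbb Z)\big)$ is divisible and has $\mathbb Q$ as a quotient. For an abelian group $A$, the map $\mathrm{Hom}(\pi_1(G),A)=H^2(BG;A)\to H^2(BG^\delta;A)$ is injective. It is bijective if and only if $A$ has no nonzero divisible subgroup.

*Proof.* **Step 1: the structure of $H_2$.** With $F$ as in Section 3, (1) and Theorem 1 give $H_1(F;\mathbb Z)=H_1(B\tilde G^\delta;\mathbb Z)=0$ (recall that $\tilde G$ is perfect), and $H_2(F;\mathbb Z)=H_2(B\tilde G^\delta;\mathbb Z)$ is divisible. As the row $t=1$ vanishes, the Serre spectral sequence gives an exact sequence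
$$H_2(F;\mathbb Z)\to H_2(BG^\delta;\mathbb Z)\to H_2(BG;\mathbb Z)=\pi_1(G)\to0 .$$
So $D$ is a quotient of a divisible group, hence divisible, hence injective as an abelian group, and $0\to D\to H_2(BG^\delta;\mathbb Z)\to\pi_1(G)\to0$ splits.

**Step 2: $\mathbb Q$ is a quotient of $D$.** The class $\zeta_1$ of the previous proof ($M=\mathbb Z$, $m=1$) lies in $D$ and has nonzero image in $V$. The image of $D$ in $V$ is a divisible subgroup of a $\mathbb Q$-vector space, so it is a nonzero $\mathbb Q$-subspace, and it has $\mathbb Q$ as a quotient.

**Step 3: cohomology.** $G^\delta$ is perfect, being a quotient of the perfect group $\tilde G$. So universal coefficients give $H^2(BG^\delta;A)=\mathrm{Hom}(D,A)\oplus\mathrm{Hom}(\pi_1(G),A)$, and the map from $H^2(BG;A)=\mathrm{Hom}(\pi_1(G),A)$ is the inclusion of the second summand. It is injective, and bijective exactly when $\mathrm{Hom}(D,A)=0$. If $A$ has no nonzero divisible subgroup, then $\mathrm{Hom}(D,A)=0$, since the image of $D$ is divisible. Otherwise $A$ contains $\mathbb Q$ or some $\mathbb Z(p^\infty)$. Both are nonzero quotients of $\mathbb Q$,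 hence of $D$, so $\mathrm{Hom}(D,A)\ne0$. $\square$
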